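# An exponentially separable space with an uncountable closed discrete set in its realcompactification

All spaces are Tychonoff. An ordinal is the set of its predecessors, ordinals carry the order topology, and $2^I$ carries the product topology. For a family of subsets of $X$, the intersection of the empty subfamily is $X$.

## 1. Zero-sets, the Hewitt realcompactification, exponential separability

**Definition 1.** A *zero-set* of $X$ is a set $f^{-1}(0)$ with $f\in C(X)$, where $C(X)$ denotes the continuous functions $X\to\mathbb R$. Its complement is a *cozero set*.

Examples. In a metrizable space every closed set $F\ne\emptyset$ is a zero-set, by the distance function $x\mapsto\mathrm{dist}(x,F)$. In a compact space every closed $G_\delta$-set is a zero-set, because compact spaces are normal. The set $\{\omega_1\}$ is closed in $\omega_1+1$ but is not a zero-set. Indeed, zero-sets are $G_\delta$-sets, and any countably many neighborhoods of $\omega_1$ have an interval $(\beta,\omega_1]$ with $\beta<\omega_1$ in common. A countable intersection of zero-sets is a zero-set, and the preimage of a zero-set under a continuous map is a zero-set.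

**Definition 2.** A subspace $X\subset Y$ is *$C$-embedded* in $Y$ if every $f\in C(X)$ extends to a function in $C(Y)$.

Examples. Every closed subset of a normal space is $C$-embedded (Tietze). The interval $(0,1]$ is not $C$-embedded in $[0,1]$, because $x\mapsto 1/x$ has no extension.

**Definition 3.** A space is *realcompact* if it is homeomorphic to a closed subspace of some power $\mathbb R^\kappa$. The *Hewitt realcompactification* $\upsilon X$ is the realcompact space that contains $X$ as a dense $C$-embedded subspace.

We use the following textbook facts (Gillman–Jerison, *Rings of Continuous Functions*, Ch. 8, cited as GJ; or Engelking, *General Topology*, §3.11).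

* **(R1)** Lindelöf spaces are realcompact (GJ 8.2).
* **(R2)** An intersection of realcompact subspaces of a space is realcompact (GJ 8.9).
* **(R3)** The space $\upsilon X$ exists and is unique up to a homeomorphism fixing $X$ pointwise (GJ 8.7). So if $Y$ is realcompact and $X$ is dense and $C$-embedded in $Y$, then $Y=\upsilon X$. In particular $\upsilon X=X$ when $X$ is realcompact.

Examples. A countable space is Lindelöf, so it equals its realcompactification. We shall compute $\upsilon\omega_1=\omega_1+1$ in Section 2.

**Definition 4.** A space $X$ is *exponentially separable* if for every countable family $\mathcal F$ of closed subsets of $X$ there is a countable $A\subset X$ such that $A\cap\bigcap\mathcal G\neq\emptyset$ whenever $\mathcal G\subset\mathcal F$ and $\bigcap\mathcal G\ne\emptyset$.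

A countable $\mathcal F$ can have $2^\omega$ subfamilies, and one countable set $A$ has to serve all of them. The subfamily $\mathcal G=\emptyset$ only asks that $A\neq\emptyset$ when $X\ne\emptyset$, so below we ignore it.

Examples. A countable space is exponentially separable: take $A=X$. The real line is not. Let $\mathcal F$ consist of the intervals $[p,q]$ with rational endpoints. Each point $x$ is the intersection of those members that contain it, so $A$ would have to contain every $x$. The same computation gives parts (c) and (d) of the next lemma.

**Lemma 5.** (a) Closed subspaces of exponentially separable spaces are exponentially separable. (b) If $X=\bigcup_n X_n$ is a countable union of exponentially separable subspaces, then $X$ is exponentially separable. (c) If $X$ is exponentially separable, every $f\in C(X)$ has countable range. (d) If $X$ is exponentially separable, every closed discrete subset of $X$ is countable.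

*Proof.* (a) Let $C$ be closed in $X$. Closed subsets of $C$ are closed in $X$. If $A$ works in $X$ for a family of closed subsets of $C$, then $A\cap C$ works in $C$, because each intersection of a nonempty subfamily lies in $C$.

(b) Given $\mathcal F$, let $A_n\subset X_n$ be a countable set for the family $\{F\cap X_n:F\in\mathcal F\}$ of closed subsets of $X_n$, and put $A=\bigcup_nA_n$. If $x\in\bigcap\mathcal G$, then $x\in X_n$ for some $n$. So $\bigcap_{F\in\mathcal G}(F\cap X_n)\ne\emptyset$, and this set meets $A_n$.

(c) Apply the definition to the sets $f^{-1}[p,q]$ with $p<q$ rational, and obtain $A$. For $x\in X$ the intersection of those $f^{-1}[p,q]$ that contain $x$ is $f^{-1}(f(x))$. Hence $A$ meets $f^{-1}(f(x))$. So $f(X)=f(A)$.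

(d) Otherwise there is a closed discrete $E\subset X$ with $|E|=\omega_1$. Every subset of $E$ is closed in $X$. Since $\omega_1\le 2^\omega$, there is an injection $g:E\to\mathbb R$. The family $\mathcal F=\{g^{-1}[p,q]:p<q\text{ rational}\}$ is a countable family of closed subsets of $X$. For $e\in E$ the subfamily $\mathcal G_e=\{g^{-1}[p,q]:p\le g(e)\le q\}$ has $\bigcap\mathcal G_e=\{e\}$. So every $A$ as in Definition 4 contains all of $E$ and is uncountable. $\square$

Note the difference between (c) and (d). In (d) the function $g$ is defined on $E$ only and need not extend to $X$. The families in Definition 4 consist of closed sets, not of zero-sets, and this difference is what the whole lecture turns on.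

**Question.** Let $X$ be exponentially separable. Must $\upsilon X$ be exponentially separable?

The source of the question is Vladimir Vladimirovich Tkachuk, http://www.dml.cz/manakin/bitstream/handle/10338.dmlcz/147407/CommentatMathUnivCarolRetro_59-2018-3_12.pdf. We shall show that the answer is no, in ZFC.

## 2. Lindelöf spaces and the ordinal $\omega_1$

If $X$ is Lindelöf, then $\upsilon X=X$ by (R1) and (R3), and there is nothing to decide. So the first interesting case is a space that is not Lindelöf.

Take $X=\omega_1$. Let $\mathcal F$ be a countable family of closed subsets of $\omega_1$. The unbounded members of $\mathcal F$ are closed unbounded sets, and countably many such sets have an unbounded intersection. The bounded members have a common upper bound below $\omega_1$. So we can choose $\delta<\omega_1$ that lies in every unbounded member of $\mathcal F$ and above every point of every bounded member. Then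
$$x\in F\in\mathcal F,\ x\ge\delta\ \Longrightarrow\ \delta\in F, \tag{1}$$
because an $F$ with a point $x\ge\delta$ is not bounded, hence unbounded. From (1) we read off two things.

First, $\omega_1$ is exponentially separable with $A=\delta+1$: a point $x\in\bigcap\mathcal G$ is either $\le\delta$, hence in $A$, or can be replaced by $\delta$.

Second, let $f\in C(\omega_1)$ and apply (1) to the sets $f^{-1}[p,q]$. For $x\ge\delta$, every rational interval $[p,q]$ that contains $f(x)$ contains $f(\delta)$, so $f(x)=f(\delta)$. Hence $f$ is constant from $\delta$ on and extends continuously to $\omega_1+1$. As $\omega_1+1$ is compact, hence realcompact, and $\omega_1$ is dense in it, $\upsilon\omega_1=\omega_1+1$.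

By Lemma 5(b), $\omega_1+1$ is exponentially separable, as the union of $\omega_1$ and one point. So here the answer to the question is "yes". Keep (1) in mind: one countable $\delta$ onto which every point above it can be pushed down, without leaving any member of $\mathcal F$.

## 3. Traces on $X$: what zero-sets give and where closed sets escape

Suppose one tries to prove that the answer is always "yes". Given a countable family $\mathcal F$ of closed subsets of $\upsilon X$, one takes the traces $F\cap X$, applies exponential separability of $X$, and hopes that the resulting $A\subset X$ works. This needs that $\bigcap\mathcal G$ meets $X$ whenever it is nonempty. For zero-sets that is true.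

**Lemma 6.** Every nonempty zero-set of $\upsilon X$ meets $X$.

*Proof.* Let $f\in C(\upsilon X)$ have no zero on $X$. Then $1/f$ is continuous on $X$ and extends to some $g\in C(\upsilon X)$. The function $fg$ equals $1$ on the dense set $X$, hence on $\upsilon X$. So $f$ has no zero at all. $\square$

**Lemma 7.** Let $X$ be exponentially separable. For every countable family $\{Z_n\}$ of zero-sets of $\upsilon X$ there is a countable $A\subset X$ that meets $\bigcap\mathcal G$ whenever $\mathcal G\subset\{Z_n\}$ and $\bigcap\mathcal G\neq\emptyset$.

*Proof.* Let $A\subset X$ be a countable set for the family $\{Z_n\cap X\}$ in $X$. If $\bigcap\mathcal G\ne\emptyset$, then $\bigcap\mathcal G$ is a nonempty zero-set of $\upsilon X$ (or all of $\upsilon X$), so it meets $X$ by Lemma 6. Hence it meets $A$. $\square$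

**Corollary 8.** Let $X$ be exponentially separable and let $\varphi:\upsilon X\to M$ be continuous with $M$ second countable. Then $\varphi(\upsilon X)$ is countable.

*Proof.* $M$ is metrizable, so its closed sets are zero-sets. Let $\mathcal B$ be a countable base of $M$ and let $A$ be a countable set, given by Lemma 7, for the zero-sets $\varphi^{-1}(\overline B)$, $B\in\mathcal B$. Let $y\in\upsilon X$. By regularity of $M$, the intersection of the $\overline B$ containing $\varphi(y)$ is $\{\varphi(y)\}$. So the intersection of the corresponding preimages is $\varphi^{-1}(\varphi(y))\ni y$, and $A$ meets it. Hence $\varphi(\upsilon X)=\varphi(A)$. $\square$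

For general closed sets the argument stops at one precise point: a nonempty closed $F\subset\upsilon X$ can miss $X$, and then its trace is empty and $A\subset X$ cannot meet it. This already happens for $F=\{\omega_1\}$ in $\upsilon\omega_1$. There it was harmless, because $\upsilon X\setminus X$ was a single point and one could add it to $A$.

So let us try to make it harmful: we look for $X$ such that $\upsilon X\setminus X$ contains an uncountable closed discrete set $D$ of $\upsilon X$. By Lemma 5(d) this would refute exponential separability of $\upsilon X$. Corollary 8 restricts how $D$ may sit there. No continuous map from $\upsilon X$ to $\mathbb R$, or to $2^\alpha$ with $\alpha<\omega_1$, can be injective on $D$, since it has countable range. But nothing forbids $\omega_1$ many two-valued functions, taken together, from being injective on $D$. So think of $D$ as a subset of $2^{\omega_1}$ such that for each $\alpha<\omega_1$ only countably many restrictions $d{\restriction}\alpha$ occur.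

This suggests how to build $X$. In $\omega_1+1$ the ideal point is approached by ordinals $\alpha$, which carry no information except their size. Replace the single point $\omega_1$ by the set $D$, and replace the ordinal $\alpha$ by the countable set of restrictions $d{\restriction}\alpha$. The role of "push $x$ down to $\delta$" will be played by "restrict $x$ to $\delta$".

## 4. The spaces $X_D\subset Y_D$ of restrictions

Let $D\subset2^{\omega_1}$ be nonempty and put $T_\alpha=\{d{\restriction}\alpha:d\in D\}$ for $\alpha<\omega_1$. We assume:

* **(i)** $T_\alpha$ is countable for every $\alpha<\omega_1$;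
* **(ii)** if $w\in2^{\omega_1}$ and $w{\restriction}\alpha\in T_\alpha$ for all $\alpha<\omega_1$, then $w\in D$.

Condition (ii) says that $D$ is *$G_\delta$-closed* in $2^{\omega_1}$, that is, every $w\notin D$ lies in a $G_\delta$-set that misses $D$. Here is the check. If $w\in\bigcap_nO_n$ with $O_n$ open, there are finite sets $a_n\subset\omega_1$ such that $O_n\supset\{v:v{\restriction}a_n=w{\restriction}a_n\}$. With $\alpha<\omega_1$ such that $\bigcup_na_n\subset\alpha$ we get $\bigcap_nO_n\supset\{v:v{\restriction}\alpha=w{\restriction}\alpha\}$, and the last set is itself a $G_\delta$-set, since $\alpha$ is countable. So $w$ is separated from $D$ by a $G_\delta$-set if and only if for some $\alpha<\omega_1$ no $d\in D$ satisfies $d{\restriction}\alpha=w{\restriction}\alpha$, that is, $w{\restriction}\alpha\notin T_\alpha$.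

Two examples. Write $\mathbf 0$ for the zero function and $e_\xi\in2^{\omega_1}$ for the function that is $1$ at $\xi$ only. The set $D=\{\mathbf 0\}$ satisfies (i) and (ii). So does $D=\{\mathbf 0\}\cup\{e_\xi:\xi<\omega_1\}$: here $T_\alpha$ consists of $\mathbf 0{\restriction}\alpha$ and the $e_\xi{\restriction}\alpha$ with $\xi<\alpha$, and a $w$ as in (ii) cannot take the value $1$ at two places $\xi\neq\xi'$, as one sees from $w{\restriction}\alpha$ with $\alpha>\xi,\xi'$.

Let $T=\bigcup_{\alpha<\omega_1}T_\alpha$. If $x\in T$ (or $x\in D$) and $\delta\le|x|$, $\delta<\omega_1$, then $x{\restriction}\delta\in T_\delta$. For $u\in2^\gamma$, $\gamma\le\omega_1$, write $|u|=\gamma$ and let $u^0\in2^{\omega_1}$ be $u$ extended by zeros. Let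
$$K=2^{\omega_1}\times(\omega_1+1),$$
a compact space, and identify $u\in T\cup D$ with the point $(u^0,|u|)\in K$. This is injective, since $u=u^0{\restriction}|u|$. With the subspace topologies from $K$, put
$$X=X_D=T,\qquad Y=Y_D=T\cup D .$$
Both are Tychonoff and zero-dimensional. We collect what we need about these topologies.

**(T1)** $X$ is open in $Y$, because $\omega_1$ is open in $\omega_1+1$. The set $D=Y\cap(2^{\omega_1}\times\{\omega_1\})$ is closed in $Y$ and carries its original topology from $2^{\omega_1}$. Likewise, for $\gamma<\omega_1$, the level $T_\gamma$ carries the topology it has as a subset of $2^\gamma$, because $u\mapsto u^0$ embeds $2^\gamma$ in $2^{\omega_1}$.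

**(T2)** If $\gamma\le\omega_1$ is a limit ordinal and $u\in Y$, $|u|=\gamma$, then the sets
$$\{v\in Y:\ \beta<|v|\le\gamma,\ v^0{\restriction}a=u{\restriction}a\},\qquad \beta<\gamma,\ a\subset\gamma\text{ finite}, \tag{2}$$
form a neighborhood base at $u$ in $Y$. Indeed the sets $(\beta,\gamma]$ form a base at $\gamma$ in $\omega_1+1$, and finitely many coordinates $\xi<\omega_1$ may be prescribed. Coordinates $\xi\ge\gamma$ can be dropped, since $v^0(\xi)=0=u^0(\xi)$ whenever $|v|\le\gamma\le\xi$.

**(T3)** For $\delta<\omega_1$ the map $r_\delta:\{y\in Y:|y|\ge\delta\}\to T_\delta$, $r_\delta(y)=y{\restriction}\delta$, is continuous, because for each $\xi<\delta$ the coordinate $y\mapsto y^0(\xi)$ is continuous. The set $\{y\in Y:|y|>\delta\}$ is clopen in $Y$.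

For $D=\{\mathbf 0\}$ there is exactly one point at each height, and $X_D$, $Y_D$ are copies of $\omega_1$ and $\omega_1+1$. For $D=\{\mathbf 0\}\cup\{e_\xi:\xi<\omega_1\}$ look at the point $u=\mathbf 0{\restriction}\omega$. Its neighborhood (2) contains not only the initial segments $\mathbf 0{\restriction}\gamma$ with $\beta<\gamma\le\omega$, but also the points $e_\xi{\restriction}\omega$ with $\xi\in\omega\setminus a$.

## 5. Reflection: restricting to a countable height

**Lemma 9 (reflection).** For every countable family $\mathcal F$ of closed subsets of $X$ there is a limit ordinal $\delta<\omega_1$ such that if $F\in\mathcal F$, $x\in F$ and $|x|\ge\delta$, then $x{\restriction}\delta\in F$.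

This is the analogue of (1). To show $x{\restriction}\delta\in F$ we must find points of $F$ in every neighborhood (2) of $x{\restriction}\delta$. The point $x$ itself satisfies all the coordinate requirements but is too high up. So $\delta$ has to be chosen such that whenever $F$ has a point with prescribed finite behavior above some $\beta<\delta$, it has one below $\delta$ as well.

*Proof.*

**Step 1: choose witnesses.** For $F\in\mathcal F$, $\beta<\omega_1$, finite $a\subset\omega_1$ and $e\in2^a$: if there is a point $y\in F$ with $|y|>\beta$, $a\subset|y|$ and $y{\restriction}a=e$, choose one and call it $y(F,\beta,a,e)$.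

**Step 2: close off, to get $\delta$.** For $\mu<\omega_1$ let $g(\mu)$ be the supremum of the lengths of those chosen points $y(F,\beta,a,e)$ with $F\in\mathcal F$, $\beta\le\mu$ and $a\subset\mu$. There are countably many such quadruples, so $g(\mu)<\omega_1$. Put
$$\delta_0=1,\qquad\delta_{k+1}=\max(\delta_k,g(\delta_k))+1,\qquad\delta=\sup_k\delta_k<\omega_1 .$$
The sequence is strictly increasing, so $\delta$ is a limit ordinal. If $\beta<\delta$, $a\subset\delta$ is finite and $y(F,\beta,a,e)$ is defined, then $\beta\le\delta_k$ and $a\subset\delta_k$ for some $k$, and so $|y(F,\beta,a,e)|\le g(\delta_k)<\delta_{k+1}<\delta$.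

**Step 3: verify that $\delta$ works.** Let $x\in F\in\mathcal F$ with $|x|\ge\delta$, and consider the neighborhood (2) of $x{\restriction}\delta$ given by $\beta<\delta$ and a finite $a\subset\delta$. Since $|x|\geq\delta>\beta$ and $a\subset\delta\subset|x|$, the point $x$ shows that $y=y(F,\beta,a,x{\restriction}a)$ is defined. By Steps 1 and 2, $y\in F$, $\beta<|y|<\delta$, $a\subset|y|$ and $y^0{\restriction}a=y{\restriction}a=x{\restriction}a=(x{\restriction}\delta){\restriction}a$. So $y$ lies in the neighborhood. Thus every neighborhood of $x{\restriction}\delta\in X$ meets $F$. As $F$ is closed in $X$, $x{\restriction}\delta\in F$. $\square$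

**Proposition 10.** $X_D$ is exponentially separable.

*Proof.* Given $\mathcal F$, take $\delta$ from Lemma 9. The set $A=\bigcup_{\gamma\le\delta}T_\gamma$ is countable by (i). Let $\mathcal G\subset\mathcal F$ and $x\in\bigcap\mathcal G$. If $|x|\le\delta$, then $x\in A\cap\bigcap\mathcal G$. If $|x|>\delta$, then $x{\restriction}\delta\in F$ for every $F\in\mathcal G$ by Lemma 9, so $x{\restriction}\delta\in A\cap\bigcap\mathcal G$. $\square$

Condition (ii) has not been used so far. Its role is to control the realcompactification.

## 6. The identity $\upsilon X_D=X_D\cup D$

**Proposition 11.** $\upsilon X=Y$. Moreover, for each $f\in C(X)$ there is $\delta<\omega_1$ such that $f(x)=f(x{\restriction}\delta)$ whenever $x\in X$ and $|x|\ge\delta$.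

*Proof.* By (R3) we must show that $X$ is dense and $C$-embedded in $Y$ and that $Y$ is realcompact.

**Step 1: $X$ is dense in $Y$.** Let $w\in D$ and take the neighborhood (2) of $w$ given by $\beta<\omega_1$ and a finite $a\subset\omega_1$. Choose $\gamma<\omega_1$ with $\gamma>\beta$ and $a\subset\gamma$. Then $w{\restriction}\gamma\in X$ has height in $(\beta,\omega_1]$ and agrees with $w$ on $a$, so it lies in the neighborhood.

**Step 2: a continuous function on $X$ depends, from some $\delta$ on, only on the restriction to $\delta$.** Let $f\in C(X)$ and apply Lemma 9 to the countable family $\{f^{-1}[p,q]:p<q\text{ rational}\}$ to get $\delta$. Let $|x|\ge\delta$. Every rational interval $[p,q]$ that contains $f(x)$ also contains $f(x{\restriction}\delta)$. Hence $f(x)=f(x{\restriction}\delta)$. This is the last claim of the proposition.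

**Step 3: $X$ is $C$-embedded in $Y$.** With $f$ and $\delta$ as in Step 2, let $\hat f=f$ on $X$ and $\hat f(w)=f(w{\restriction}\delta)$ for $w\in D$. On the open set $X$ the function $\hat f$ equals $f$ and is continuous. On the open set $\{y\in Y:|y|>\delta\}$ it equals $(f{\restriction}T_\delta)\circ r_\delta$ by Step 2, and this is continuous by (T3). The two open sets cover $Y$, so $\hat f\in C(Y)$.

**Step 4: every point of $K\setminus Y$ lies in a closed $G_\delta$-set $Z$ of $K$ with $Z\cap Y=\emptyset$.** This is the preparation for realcompactness. Let $z=(w,\gamma)\in K\setminus Y$.

Suppose $\gamma<\omega_1$. For each $u\in T_\gamma$ we have $w\neq u^0$, since otherwise $z=(u^0,|u|)\in Y$. Choose $\xi_u$ with $w(\xi_u)\ne u^0(\xi_u)$ and put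
$$Z=\{(v,\gamma):v(\xi_u)=w(\xi_u)\text{ for all }u\in T_\gamma\}.$$
As $T_\gamma$ is countable, and $\{\gamma\}$ is a closed $G_\delta$-set in $\omega_1+1$ (for $\gamma>0$ it is the intersection of the countably many open sets $(\beta,\gamma+1)$, $\beta<\gamma$, and $\{0\}$ is open), $Z$ is a closed $G_\delta$-set. It contains $z$. The points of $Y$ with second coordinate $\gamma$ are the $(u^0,\gamma)$ with $u\in T_\gamma$, and such a point is not in $Z$ because of the coordinate $\xi_u$.

Suppose $\gamma=\omega_1$. Then $w\notin D$, so by (ii) there is $\alpha<\omega_1$ with $w{\restriction}\alpha\notin T_\alpha$. Put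
$$Z=\{(v,\eta)\in K:v{\restriction}\alpha=w{\restriction}\alpha,\ \eta>\alpha\}.$$
Since $\alpha$ is countable and $\{\eta:\eta>\alpha\}$ is clopen, $Z$ is a closed $G_\delta$-set, and $z\in Z$. If some $u\in Y$ were in $Z$, then $|u|>\alpha$ and $w{\restriction}\alpha=u^0{\restriction}\alpha=u{\restriction}\alpha\in T_\alpha$, a contradiction.

**Step 5: $Y$ is realcompact.** A closed $G_\delta$-set $Z$ of the compact space $K$ is a zero-set, $Z=f^{-1}(0)$. So $K\setminus Z=\bigcup_{n\ge1}\{|f|\ge1/n\}$ is $\sigma$-compact, hence Lindelöf, hence realcompact by (R1). By Step 4, $Y$ is the intersection of the sets $K\setminus Z$ that arise there, so $Y$ is realcompact by (R2). $\square$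

For $D=\{\mathbf 0\}$ this is the computation of Section 2. What remains is to choose $D$: we need a set $D\subset2^{\omega_1}$ with (i) and (ii) that is uncountable and discrete in itself. By (T1) it will be closed in $Y=\upsilon X$.

## 7. An uncountable discrete $D$ from an Aronszajn tree

It is convenient to index coordinates by a set $I$ of size $\omega_1$ instead of $\omega_1$ itself. Fix a bijection between $\omega_1$ and $I$. Each $\alpha<\omega_1$ corresponds to a countable subset of $I$, and each countable subset of $I$ is contained in the subset that corresponds to some $\alpha<\omega_1$. So for $D\subset2^I$ the two conditions read: (i) for every countable $A\subset I$ the set $\{d{\restriction}A:d\in D\}$ is countable; (ii) if $w\in2^I$ agrees on every countable $A\subset I$ with some element of $D$, then $w\in D$.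

**First attempt: markers alone.** Let $D=\{e_\xi:\xi<\omega_1\}$. It is discrete, since $e_\xi$ is the only member with value $1$ at $\xi$, and (i) holds. But (ii) fails: $\mathbf 0\notin D$, while $\mathbf 0{\restriction}\alpha=e_\alpha{\restriction}\alpha\in T_\alpha$ for all $\alpha$. Adding $\mathbf 0$ restores (ii), but then every neighborhood of $\mathbf 0$ contains all but finitely many $e_\xi$, and $D\cup\{\mathbf 0\}$ is exponentially separable. Indeed, a closed subset of it is finite or contains $\mathbf 0$. For a countable family $\mathcal F$ of closed sets, let $A$ consist of $\mathbf 0$ and all points of finite members of $\mathcal F$. If all members of $\mathcal G$ contain $\mathbf 0$, then $\mathbf 0\in A\cap\bigcap\mathcal G$; otherwise some member of $\mathcal G$ is finite and $\bigcap\mathcal G\subset A$. So by Lemma 5(b) the space $Y$ is exponentially separable for this enlarged set.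

The trouble is the limit point at which all markers are off. We want extra coordinates that force such a limit to encode an object that does not exist.

**Second attempt: markers and positions in $\omega_1$.** Let $I=\omega_1\times2$ and let $d_t$, for $t<\omega_1$, be given by $d_t(s,0)=1\iff s\le t$ and $d_t(s,1)=1\iff s=t$. Again (ii) fails. The function $w$ with $w(s,0)=1$ and $w(s,1)=0$ for all $s$ agrees with $d_\eta$ on $\eta\times2$, for every $\eta<\omega_1$, and every countable subset of $I$ lies in some $\eta\times2$. But $w$ is no $d_t$. The missing point now records the uncountable chain $\omega_1$. So we should replace $\omega_1$ by an ordered set of height $\omega_1$ that has no uncountable chain, and whose levels are countable so that (i) survives.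

**Definition 12.** A *tree* is a partially ordered set $(S,\le)$ in which $\{s:s<t\}$ is well ordered for every $t$. The order type of this set is the height $\mathrm{ht}(t)$. *Level* $\eta$ is $\{t:\mathrm{ht}(t)=\eta\}$, and the *height* of $S$ is the least $\eta$ with empty level $\eta$. An *Aronszajn tree* is a tree of height $\omega_1$ with all levels countable and no uncountable chain.

The ordinal $\omega_1$ is a tree of height $\omega_1$ with one-point levels, but it is an uncountable chain. The set $\{(\alpha,\xi):\xi<\alpha<\omega_1\}$ with $(\alpha,\xi)\le(\alpha',\xi')$ if and only if $\alpha=\alpha'$ and $\xi\le\xi'$ is a tree of height $\omega_1$ without uncountable chains, but its level $0$ is uncountable. That both defects can be avoided at once is a classical theorem of ZFC: *there is an Aronszajn tree.* This is the only combinatorial fact that we import.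

**Proposition 13.** Let $S$ be an Aronszajn tree, and for $t\in S$ define $d_t\in2^{S\times2}$ by
$$d_t(s,0)=1\iff s\le t,\qquad d_t(s,1)=1\iff s=t .$$
Then $D=\{d_t:t\in S\}$ has size $\omega_1$, is discrete in itself, and satisfies (i) and (ii).

*Proof.* Write $S_{<\eta}=\{s\in S:\mathrm{ht}(s)<\eta\}$. For $\eta<\omega_1$ it is countable, as a countable union of countable levels. Since all levels $\eta<\omega_1$ are nonempty and countable, $|S|=\omega_1$, so $I=S\times2$ has size $\omega_1$. Every countable subset of $S\times2$ lies in $S_{<\eta}\times2$ for some $\eta<\omega_1$, because the heights that occur have a countable supremum.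

**Step 1: $D$ is discrete of size $\omega_1$.** The open set $\{v:v(t,1)=1\}$ meets $D$ in $\{d_t\}$ only. In particular $t\mapsto d_t$ is injective, and $|D|=|S|=\omega_1$.

**Step 2: condition (i).** It suffices to see that only countably many functions occur as $d_t{\restriction}(S_{<\eta}\times2)$, for $\eta<\omega_1$. Only countably many $t$ have $\mathrm{ht}(t)<\eta$. Let $\mathrm{ht}(t)\ge\eta$ and let $t'\le t$ be the element of height $\eta$ below or equal to $t$. We claim that $d_t$ and $d_{t'}$ agree on $S_{<\eta}\times2$. Let $s\in S_{<\eta}$. If $s\le t'$ then $s\le t$. If $s\le t$, then $s$ and $t'$ are comparable, since both are $\le t$, and $\mathrm{ht}(s)<\eta=\mathrm{ht}(t')$ gives $s<t'$. Finally $s\ne t$ and $s\neq t'$, so both functions are $0$ at $(s,1)$. This proves the claim. As level $\eta$ is countable, only countably many restrictions arise in this way.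

**Step 3: condition (ii) when some marker is on.** Let $w\in2^{S\times2}$ agree with some element of $D$ on every countable set, and suppose $w(t,1)=1$ for some $t\in S$. If $A\ni(t,1)$ is countable and $w$ agrees with $d_{t^*}$ on $A$, then $d_{t^*}(t,1)=1$, so $t^*=t$. Hence $w$ agrees with $d_t$ on every countable $A\ni(t,1)$, and these sets cover $S\times2$. So $w=d_t\in D$.

**Step 4: no $w$ with all markers off exists.** Let $w$ be as in (ii) with $w(s,1)=0$ for all $s$. Put $C=\{s\in S:w(s,0)=1\}$. Given $\eta<\omega_1$, choose $t$ such that $w$ agrees with $d_t$ on the countable set $S_{<\eta}\times2$. If $t$ were in $S_{<\eta}$, then $w(t,1)=d_t(t,1)=1$, contrary to assumption. So $\mathrm{ht}(t)\ge\eta$, and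
$$C\cap S_{<\eta}=\{s\in S_{<\eta}:s\le t\}=\{s<t:\mathrm{ht}(s)<\eta\}.$$
This is a chain with an element in each level below $\eta$. Since $\eta<\omega_1$ was arbitrary, any two elements of $C$ are comparable and $C$ meets every level. So $C$ is an uncountable chain in $S$, a contradiction. $\square$

**Theorem A.** For the set $D$ of Proposition 13, the space $X=X_D$ is exponentially separable, while $\upsilon X$ contains an uncountable closed discrete set, of size $\omega_1$, and is not exponentially separable.

*Proof.* By Proposition 13, $D$ satisfies (i) and (ii). So $X$ is exponentially separable by Proposition 10, and $\upsilon X=Y=X\cup D$ by Proposition 11. By (T1), $D$ is closed in $Y$ and carries its topology from $2^{\omega_1}$, in which it is discrete of size $\omega_1$. By Lemma 5(d), $\upsilon X$ is not exponentially separable. $\square$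

So the answer to the question is no, in ZFC.

## 8. Normality and size of the space $X$ of Theorem A

**Theorem B.** The space $X$ of Theorem A is moreover collectionwise normal, countably paracompact, first countable, and a union of an increasing $\omega_1$-sequence of countable metrizable clopen subspaces, with $|X|=w(X)=\omega_1$. Its realcompactification $\upsilon X$ is not normal. The values $|X|=\omega_1$ and $w(X)=\omega_1$ are the least possible for a counterexample.

*Proof.* Write $T_{\le\gamma}=\bigcup_{\alpha\le\gamma}T_\alpha$ and $T_{>\gamma}=X\setminus T_{\le\gamma}$ for $\gamma<\omega_1$.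

**Step 1: the pieces $T_{\le\gamma}$, and the sizes.** The set $T_{\le\gamma}$ is clopen in $X$, and it is countable by (i). All coordinates $\xi\ge\gamma$ vanish on it, so it embeds in $2^\gamma\times(\gamma+1)$, which is second countable. Hence $T_{\le\gamma}$ is metrizable. The $T_{\le\gamma}$ increase with $\gamma$ and have union $X$. Each $x\in X$ lies in the clopen metrizable $T_{\le|x|}$, so $X$ is first countable. Every $T_\alpha$ is nonempty and countable, so $|X|=\omega_1$. Next, $w(X)\le w(2^{\omega_1}\times\omega_1)=\omega_1$, and $w(X)>\omega$ because $\{T_{\le\gamma}:\gamma<\omega_1\}$ is an open cover of $X$ without a countable subcover. So $w(X)=\omega_1$.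

**Step 2: $X$ is normal.** Let $F,G$ be disjoint closed sets and let $\delta$ be as in Lemma 9 for $\{F,G\}$. Let $r:T_{>\delta}\to T_\delta$ be the continuous map $x\mapsto x{\restriction}\delta$ (see (T3)). By Lemma 9,
$$F\cap T_{>\delta}\subset r^{-1}(F\cap T_\delta),\qquad G\cap T_{>\delta}\subset r^{-1}(G\cap T_\delta).$$
The sets $F\cap T_\delta$ and $G\cap T_\delta$ are disjoint and closed in the metrizable space $T_\delta$, so they are contained in disjoint open subsets of $T_\delta$. The $r$-preimages of these are disjoint and open in $X$, and they separate $F\cap T_{>\delta}$ from $G\cap T_{>\delta}$ inside $T_{>\delta}$. In the clopen metrizable $T_{\le\delta}$ we separate $F\cap T_{\le\delta}$ and $G\cap T_{\le\delta}$. The unions of the respective open sets separate $F$ and $G$.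

**Step 3: $X$ is countably paracompact.** For a normal space this is equivalent, by a textbook theorem, to the following: for closed sets $H_1\supset H_2\supset\cdots$ with $\bigcap_nH_n=\emptyset$ there are open $U_n\supset H_n$ with $\bigcap_nU_n=\emptyset$. In a metrizable space such $U_n$ always exist: let $U_n=\{x:\mathrm{dist}(x,H_n)<1/n\}$, and $U_n=\emptyset$ if $H_n=\emptyset$. For given $x$ there is $m$ with $x\notin H_m$. If all $H_n\neq\emptyset$, put $\varepsilon=\mathrm{dist}(x,H_m)>0$; then $\mathrm{dist}(x,H_n)\ge\varepsilon$ for $n\ge m$, so $x\notin U_n$ once $n\ge m$ and $1/n<\varepsilon$.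

Now let $H_n$ be such a sequence in $X$, let $\delta$ be as in Lemma 9 for $\{H_n\}$, and let $r$ be as in Step 2. Choose sets $V_n\supset H_n\cap T_\delta$ open in $T_\delta$ and $W_n\supset H_n\cap T_{\le\delta}$ open in $T_{\le\delta}$, both sequences with empty intersection. The set $U_n=W_n\cup r^{-1}(V_n)$ is open in $X$ and contains $H_n$, since $H_n\cap T_{>\delta}\subset r^{-1}(H_n\cap T_\delta)$. As $W_n\subset T_{\le\delta}$ and $r^{-1}(V_n)\subset T_{>\delta}$, we get $\bigcap_nU_n=\bigcap_nW_n\cup r^{-1}(\bigcap_nV_n)=\emptyset$.

**Step 4: $X$ is collectionwise normal.** Let $\mathcal E$ be a discrete family of nonempty closed subsets of $X$. Choosing one point in each member gives a closed discrete set, which is countable by Lemma 5(d), as $X$ is exponentially separable. So $\mathcal E=\{E_n\}$ is countable. The union $E=\bigcup_nE_n$ is closed, and each $E_n$ is clopen in $E$, because $\mathcal E$ is discrete. So the function with value $n$ on $E_n$ is continuous on $E$, and by normality it extends to some $f\in C(X)$. The open sets $f^{-1}(n-\frac13,n+\frac13)\supset E_n$ form a discrete family: an open interval of length $\frac13$ around $f(x)$ meets $(n-\frac13,n+\frac13)$ for at most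 one $n$, since consecutive such intervals are at distance $\frac13$.

**Step 5: $\upsilon X$ is not normal.** Suppose it is. Let $g:D\to\mathbb R$ be an injection. It is continuous, as $D$ is discrete, and $D$ is closed in $Y=\upsilon X$, so $g$ extends to some $G\in C(Y)$. By Proposition 11 there is $\delta<\omega_1$ with $G(x)=G(x{\restriction}\delta)$ for $x\in X$, $|x|\ge\delta$. Let $w\in D$. By Step 1 of the proof of Proposition 11, with $\gamma$ also chosen $\ge\delta$, $w$ is in the closure of $\{w{\restriction}\gamma:\delta\le\gamma<\omega_1\}$, and on this set $G$ has the constant value $G(w{\restriction}\delta)$. So $G(w)=G(w{\restriction}\delta)$. Hence $G(Y)=G(T_{\le\delta})$ is countable. But $G$ is injective on the uncountable set $D$, a contradiction.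

**Step 6: minimality.** If $|X'|\le\omega$ or $w(X')\le\omega$ for an exponentially separable space $X'$, then $X'$ is Lindelöf, so $\upsilon X'=X'$ by (R1) and (R3), and $X'$ is not a counterexample. $\square$

## 9. Which sets $D$ occur as closed pieces of $\upsilon X$

**Theorem C.** For a space $D$ the following are equivalent.

1. $D$ is homeomorphic to a nonempty subset of $2^{\omega_1}$ satisfying (i) and (ii).
2. There are an exponentially separable $X$, a nonempty closed copy $D'\subset\upsilon X$ of $D$, and a continuous $h:\upsilon X\to2^{\omega_1}$ such that $h{\restriction}D'$ is an embedding with $G_\delta$-closed image.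

In case 1 one may take $X=X_D$ and $D'=\upsilon X\setminus X$, and then $\upsilon X_D$ is exponentially separable if and only if $D$ is.

*Proof.*

**Step 1: from 1 to 2.** We may assume that $D$ itself is a subset of $2^{\omega_1}$ with (i) and (ii). Let $X=X_D$. By Propositions 10 and 11, $X$ is exponentially separable and $\upsilon X=Y=X\cup D$, with $D=\upsilon X\setminus X$ closed. Let $h:Y\to2^{\omega_1}$ be the restriction of the projection of $K$ to its first factor. On $D$ it is the identity embedding, and the image $D$ is $G_\delta$-closed by (ii).

**Step 2: exponential separability of $\upsilon X_D$.** If $\upsilon X_D$ is exponentially separable, then so is its closed subspace $D$, by Lemma 5(a). If $D$ is exponentially separable, then so is $\upsilon X_D=X_D\cup D$, by Proposition 10 and Lemma 5(b).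

**Step 3: from 2 to 1.** The nonempty set $h(D')\subset2^{\omega_1}$ is homeomorphic to $D$, and (ii) for it is $G_\delta$-closedness, as checked in Section 4. For (i), let $\alpha<\omega_1$ and let $h_\alpha:\upsilon X\to2^\alpha$ be $y\mapsto h(y){\restriction}\alpha$. This is a continuous map to a second countable space, so $h_\alpha(\upsilon X)$ is countable by Corollary 8. It contains all restrictions to $\alpha$ of elements of $h(D')$. $\square$

## 10. Zero-set families, perfectly normal and $\sigma$-compact realcompactifications

**Proposition D.** Let $X$ be exponentially separable.

1. $\upsilon X$ satisfies the defining condition of exponential separability for all countable families of zero-sets. In particular, if $\upsilon X$ is perfectly normal, it is exponentially separable.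
2. If $\upsilon X$ is $\sigma$-compact (for example, if $X$ is pseudocompact), it is exponentially separable.

*Proof.* Part 1 is Lemma 7, together with the fact that all closed subsets of a perfectly normal space are zero-sets.

For part 2, note first that if $X$ is pseudocompact, every $f\in C(X)$ is bounded and extends to the Stone–Čech compactification $\beta X$. So $X$ is dense and $C$-embedded in the compact space $\beta X$, and $\upsilon X=\beta X$ is compact. In general, by Lemma 5(b) it is enough to show that every nonempty compact $L\subset\upsilon X$ is exponentially separable.

**Step 1: $L$ is scattered,** that is, every nonempty subspace of $L$ has an isolated point. (For example, $\omega_1+1$ is scattered, since the least element of a nonempty subset is isolated in it, and $[0,1]$ is not.) By Corollary 8 every function in $C(\upsilon X)$ has countable range. Compact sets are $C$-embedded (GJ 3.11), so every function in $C(L)$ has countable range. A non-scattered compact space maps continuously onto $[0,1]$ (Pełczyński–Semadeni, *Studia Math.* 18 (1959)), so $L$ is scattered.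

**Step 2: every cover of a compact scattered space $L$ by $G_\delta$-sets has a countable subcover.** Let $L^{(0)}=L$, let $L^{(\xi+1)}$ be the set of nonisolated points of $L^{(\xi)}$, and take intersections at limit steps. All $L^{(\xi)}$ are closed, and as $L$ is scattered, $L^{(\rho)}=\emptyset$ for some $\rho$. The least such $\rho$ is the rank of $L$, and we use induction on it. The case $L=\emptyset$ is clear. If $L\ne\emptyset$, then $\rho$ is not a limit, by compactness, so $\rho=\lambda+1$. The set $L^{(\lambda)}$ is compact and all its points are isolated in it, so it is finite, say $\{p_1,\dots,p_k\}$. Choose members $W_i\ni p_i$ of the cover, $W_i=\bigcap_nO_{i,n}$ with $O_{i,n}$ open. Then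
$$L\setminus\bigcup_{i\le k}W_i=\bigcap_{i\le k}\bigcup_n(L\setminus O_{i,n})=\bigcup_{(n_1,\dots,n_k)}\ \bigcap_{i\le k}(L\setminus O_{i,n_i}).$$
This is a countable union of compact sets $L'$, none of which contains any $p_i$. Since $L'^{(\xi)}\subset L^{(\xi)}\cap L'$ for all $\xi$, we have $L'^{(\lambda)}=\emptyset$, so $L'$ has smaller rank. By induction each $L'$ is covered by countably many members of the cover. Together with $W_1,\dots,W_k$ these form a countable subcover.

**Step 3: $L$ is exponentially separable.** Let $\mathcal F$ be a countable family of closed sets in $L$. For $x\in L$ put
$$W_x=L\setminus\bigcup\{F\in\mathcal F:x\notin F\}.$$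
This is a $G_\delta$-set that contains $x$. By Step 2 there is a countable $A\subset L$ with $L=\bigcup_{a\in A}W_a$. Let $x\in\bigcap\mathcal G$ with $\mathcal G\subset\mathcal F$, and choose $a\in A$ with $x\in W_a$. By the definition of $W_a$, an $F\in\mathcal F$ with $a\notin F$ does not contain $x$. So $x\in F$ implies $a\in F$ for all $F\in\mathcal F$, and hence $a\in A\cap\bigcap\mathcal G$. $\square$
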